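\title{How far the speed of a hereditary graph property can oscillate}

\begin{abstract}
The speed of a graph property $\mathcal P$ is the number $|\mathcal P^n|$ of graphs in $\mathcal P$ with vertex set $\{1,\dots,n\}$. We prove a conjecture on the oscillation of the speed of hereditary properties: for every $c>1$ there is $\epsilon>0$ such that a speed of at least $2^{n^{2-\epsilon}}$ for infinitely many $n$ forces a speed of at least $n^{(c+o(1))n}$ for all $n$, and for every $d>1$ there is $\delta>0$ such that a speed of at most $n^{(d+o(1))n}$ for infinitely many $n$ forces a speed of at most $2^{n^{2-\delta+o(1)}}$ for all $n$. A short proof combines the Sauer--Shelah lemma with Ramsey's theorem. A second proof replaces Ramsey's theorem by a random choice of edges and shows that for every integer $c=r\ge2$ the critical value of $\epsilon$ is exactly $1/r$.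
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{graph property} is an infinite collection $\mathcal P$ of labeled finite graphs that is closed under isomorphism. It is \emph{hereditary} if it is closed under taking induced subgraphs, and \emph{monotone} if it is closed under taking arbitrary subgraphs; a monotone property is hereditary. We write $\mathcal P^n$ for the set of graphs in $\mathcal P$ with vertex set $[n]=\{1,\dots,n\}$. The function $n\mapsto|\mathcal P^n|$ is the \emph{speed} of $\mathcal P$; its binary logarithm is the number of bits needed to name an $n$-vertex member of $\mathcal P$.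

Two scales of growth concern us. A fixed graph with $n^{2-\epsilon}$ edges has $2^{n^{2-\epsilon}}$ spanning subgraphs; this is the upper scale. The lower scale is that of graphs with linearly many edges. Fix $c>0$, put $M=\binom n2$, and let $n$ be so large that $x=cn/M\le1$. Then $x^{cn}\sum_{j\le cn}\binom Mj\le\sum_j\binom Mjx^j\le e^{xM}=e^{cn}$, so the number of graphs on $[n]$ with at most $cn$ edges satisfies
\begin{equation}\label{eq:fewedges}
\sum_{j\le cn}\binom Mj\le\Bigl(\frac{eM}{cn}\Bigr)^{cn}\le\Bigl(\frac{en}{2c}\Bigr)^{cn}=n^{(c+o(1))n}.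
\end{equation}

Can a speed reach the upper scale for infinitely many $n$ and drop to the lower scale for infinitely many other $n$? Without heredity it can do so for a trivial reason: take all graphs of even order and the edgeless graphs of odd order. Heredity ties the orders together, because every graph in $\mathcal P^N$ hands its induced subgraphs down to $\mathcal P^n$ for $n<N$. The tie is weak, however. The next order $N$ at which the speed is large may be enormous compared with $n$, and a graph with $N^{2-\epsilon}$ edges is then empty on almost every set of $n$ vertices. Only exceptional sets carry information, and the random graph shows how much. If each pair from $[N]$ is an edge with probability $N^{-\epsilon}$, the expected number of copies of a fixed graph with $v$ vertices and $j$ edges is at most $N^{v-\epsilon j}$, which tends to $0$ when $j>v/\epsilon$. By \eqref{eq:fewedges}, such a graph hands down at most about $n^{n/\epsilon}$ graphs of order $n$. So a speed of $2^{N^{2-\epsilon}}$ should force no more than $n^{n/\epsilon}$, and one would guess that it forces about that much. The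 following conjecture, posed in \cite{ejc}, is the qualitative form of this guess.

\medskip
\noindent\textbf{Conjecture.} \emph{Part 1.} For all $c>1$ there exists $\epsilon>0$ such that, if $\mathcal P$ is a hereditary property and $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ infinitely often, then $|\mathcal P^n|\ge n^{(c+o(1))n}$. \emph{Part 2.} For all $d>1$ there exists $\delta>0$ such that, if $\mathcal P$ is a hereditary property and $|\mathcal P^n|\le n^{(d+o(1))n}$ infinitely often, then $|\mathcal P^n|\le2^{n^{2-\delta+o(1)}}$.
\medskip

Here and below, a bound without qualification holds for all $n$, with $o(1)$ a function of $n$ that tends to $0$; a bound holds \emph{infinitely often} if it holds for all $n$ in some infinite set, with the $o(1)$ term tending to $0$ along that set. A hereditary property has members of arbitrarily large order, so $\mathcal P^n\ne\emptyset$ for every $n$, and the values of an $o(1)$ term at finitely many $n$ can be adjusted freely. Hence, with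
\[
\lambda(\mathcal P)=\liminf_{n\to\infty}\frac{\ln|\mathcal P^n|}{n\ln n},
\]
the conclusion of Part~1 says $\lambda(\mathcal P)\ge c$ and the hypothesis of Part~2 says $\lambda(\mathcal P)\le d$. The conclusion of Part~2 says that for each $\eta>0$ we have $|\mathcal P^n|\le2^{n^{2-\delta+\eta}}$ for all large $n$.

The conjecture is true. Throughout, $\mathcal P$ denotes a hereditary property.

\begin{theorem}\label{thm:short}
Let $k\ge2$ be an integer and $0<\epsilon<\frac1{2k}$. If $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ infinitely often, then $|\mathcal P^n|\ge n^{(k+o(1))n}$.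
\end{theorem}

\begin{corollary}\label{cor:conj}
Both parts of the Conjecture hold. Given $c>1$, one may take $\epsilon=\frac1{4\lceil c\rceil}$ in Part~1. Given $d>1$, one may take $\delta=\frac1{2(\lfloor d\rfloor+1)}$ in Part~2.
\end{corollary}

Theorem~\ref{thm:short} misses the guess $\epsilon\approx1/k$ by a factor $2$. A longer argument removes this factor.

\begin{theorem}\label{thm:sharp}
Let $r\ge2$ be an integer. If $|\mathcal P^n|\ge2^{\,n^{2-1/r}(\log_2n)^8}$ infinitely often (in particular, if $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ infinitely often for some $\epsilon<1/r$), then $|\mathcal P^n|\ge n^{(r+o(1))n}$.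
\end{theorem}

In the other direction, the random graph heuristic can be made into a construction. Oscillation of this kind is a phenomenon studied by Balogh, Bollob\'as and Weinreich; we include a proof.

\begin{proposition}\label{prop:osc}
If $c>1$ and $\frac1c<\epsilon<1$, there is a hereditary (even monotone) property $\mathcal P$ with $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ infinitely often and $|\mathcal P^n|\le n^{(c+o(1))n}$ infinitely often.
\end{proposition}

Call $\epsilon$ \emph{valid} for $c$ if the implication in Part~1 holds for all hereditary $\mathcal P$, and define valid $\delta$ for $d$ in the same way from Part~2.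

\begin{corollary}\label{cor:thresholds}
Let $\epsilon^*(c)$ be the supremum of the $\epsilon$ valid for $c>1$, and $\delta^*(d)$ the supremum of the $\delta$ valid for $d>1$. Then
\[
\frac1{\lceil c\rceil}\le\epsilon^*(c)\le\frac1c,\qquad\frac1{\lfloor d\rfloor+1}\le\delta^*(d)\le\frac1d.
\]
In particular $\epsilon^*(r)=1/r$ for every integer $r\ge2$.
\end{corollary}

We do not determine $\epsilon^*(c)$ for non-integer $c$, nor what happens at exactly $\epsilon=1/r$.

Section~\ref{sec:osc} proves Proposition~\ref{prop:osc}. Section~\ref{sec:tools} reduces both theorems to a statement about neighborhoods of a small vertex set. Theorem~\ref{thm:sharp} contains Theorem~\ref{thm:short}, but the direct proof of Theorem~\ref{thm:short} in Section~\ref{sec:short} is short, settles the Conjecture, and shows which obstacle the proof of Theorem~\ref{thm:sharp} in Section~\ref{sec:sharp} has to overcome. Section~\ref{sec:thresholds} derives Corollary~\ref{cor:thresholds}.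

\section{A property with oscillating speed}\label{sec:osc}

\begin{lemma}\label{lem:sparse}
Let $c>1$ and $\frac1c<\epsilon<1$. For each $n$ and all large $N$ there is an $N$-vertex graph with at least $N^{2-\epsilon}$ edges in which every set of $v\le n$ vertices spans at most $cv$ edges.
\end{lemma}

\begin{proof}
Let each pair from $[N]$ be an edge independently with probability $p=4N^{-\epsilon}\le1$. The number of edges has mean $\mu=(2-o(1))N^{2-\epsilon}$ and variance at most $\mu$, so by Chebyshev's inequality it is below $N^{2-\epsilon}$ with probability at most $\mu/(\mu-N^{2-\epsilon})^2\to0$. There are at most $N^v$ sets of $v$ vertices; each carries at most $2^{v^2}$ possible edge sets; and a given set of more than $cv$ edges is present with probability at most $p^{cv}$. So the expected number of sets of $v\le n$ vertices that span more than $cv$ edges is at most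
\[
\sum_{v=1}^nN^v2^{v^2}p^{cv}\le2^{n^2}4^{cn}\sum_{v=1}^nN^{v(1-c\epsilon)},
\]
which tends to $0$ as $N\to\infty$ because $c\epsilon>1$. For large $N$ both requirements hold with positive probability.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:osc}]
By Lemma~\ref{lem:sparse}, choose graphs $F_1,F_2,\dots$ of orders $N_1<N_2<\cdots$, where $F_i$ has at least $N_i^{2-\epsilon}$ edges and every set of $v\le n_i:=N_i+1$ vertices of $F_{i+1}$ spans at most $cv$ edges. Let $\mathcal P$ consist of the graphs isomorphic to a subgraph, not necessarily induced, of some $F_i$. This property is monotone. The spanning subgraphs of $F_i$ give $|\mathcal P^{N_i}|\ge2^{N_i^{2-\epsilon}}$. A graph in $\mathcal P^{n_i}$ is a subgraph of some $F_j$ with $N_j\ge n_i>N_i$, so $j>i$. Since $n_i\le n_{j-1}$, it has at most $cn_i$ edges. Now \eqref{eq:fewedges} gives $|\mathcal P^n|\le n^{(c+o(1))n}$ along $n=n_i$.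
\end{proof}

\section{Shattered edge sets and traces}\label{sec:tools}

The hypotheses of our theorems count graphs of a huge order $N$, and the conclusions count graphs of a much smaller order $n$. Neither count is convenient. Lemma~\ref{lem:shatter} turns the first into a large set of pairs on which we may prescribe adjacency at will. Lemma~\ref{lem:trace} derives the second from a single graph with many different neighborhoods on a small set.

We identify a graph $G$ with its edge indicator: $G(x,y)=1$ if $xy$ is an edge and $G(x,y)=0$ otherwise. A set $F$ of pairs from $[N]$, viewed as a graph, is \emph{shattered} by $\mathcal P^N$ if for every $\xi\colon F\to\{0,1\}$ there is $G\in\mathcal P^N$ with $G(x,y)=\xi(xy)$ for all $xy\in F$. We call the values $\xi(xy)$ \emph{signs}. Subsets of shattered sets are shattered. Nothing is known about $G$ on pairs outside $F$, and its values there may depend on $\xi$.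

The Sauer--Shelah lemma states: if a family of subsets of an $M$-element set has more than $\sum_{i<j}\binom Mi$ members, then there is a $j$-element set $Z$ such that every subset of $Z$ is the intersection of $Z$ with a member of the family.

\begin{lemma}\label{lem:shatter}
If $N\ge2$ and $|\mathcal P^N|\ge2^h$ with $h\ge2\log_2N$, then $\mathcal P^N$ shatters a bipartite graph with at least $\frac12\lfloor h/(2\log_2N)\rfloor$ edges.
\end{lemma}

\begin{proof}
View $\mathcal P^N$ as a family of subsets of the set of $M=\binom N2$ pairs, and put $j=\lfloor h/(2\log_2N)\rfloor\ge1$. A set of fewer than $j$ pairs can be written as a word of length $j-1$ whose letters are pairs or blanks, so $\sum_{i<j}\binom Mi\le(M+1)^{j-1}\le N^{2(j-1)}<N^{2j}\le2^h$. By the Sauer--Shelah lemma some set of $j$ pairs is shattered. A random bipartition of $[N]$ separates each of these pairs with probability $\frac12$, so some bipartition separates at least half of them.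
\end{proof}

For $A\subset V(G)$ and $v\in V(G)\setminus A$, the \emph{trace} of $v$ on $A$ is the set of $G$-neighbors of $v$ in $A$. Let $\pi_{\mathcal P}(b)$ be the largest number of distinct traces on $A$ of vertices outside $A$, over all $G\in\mathcal P$ and all $A\subset V(G)$ with $|A|\le b$. The function $\pi_{\mathcal P}$ is nondecreasing and at most $2^b$. The order of $G$ is unrestricted in this definition, which is what lets information pass from $N$ to $n$.

\begin{lemma}\label{lem:trace}
If $s>1$ and $\pi_{\mathcal P}(b)\ge b^{s-o(1)}$ as $b\to\infty$, then $|\mathcal P^n|\ge n^{(s+o(1))n}$.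
\end{lemma}

\begin{proof}
Let $b=\lceil n/\ln n\rceil=n^{1-o(1)}$ and $t=\pi_{\mathcal P}(b)\ge n^{s-o(1)}$. As $s>1$, we have $t\ge2n$ for large $n$. Take $G\in\mathcal P$, a set $A$ with $|A|=b'\le b$, and vertices $v_1,\dots,v_t\notin A$ with distinct traces on $A$. Label $A$ by $[b']$ once and for all. For each injection $\psi\colon\{b'+1,\dots,n\}\to[t]$, take the subgraph of $G$ induced on $A$ and the vertices $v_{\psi(j)}$, and give $v_{\psi(j)}$ the label $j$. This graph lies in $\mathcal P^n$ because $\mathcal P$ is hereditary. It determines $\psi$, since the edges between $j$ and $[b']$ show the trace of $v_{\psi(j)}$. The number of injections is at least $(t-n)^{n-b'}\ge(t/2)^{n-b}=n^{(s-o(1))n}$.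
\end{proof}

This is the only place in the proofs of Theorems~\ref{thm:short} and~\ref{thm:sharp} where heredity is used. The hypothesis $s>1$ provides $n$ distinct traces on a set of $o(n)$ vertices, and the lemma fails for $s=1$: the graphs of maximum degree at most $1$ have $\pi_{\mathcal P}(b)=b+1$ (a trace is empty or a single vertex), while they have at most $n/2$ edges, so their speed is at most $n^{(1/2+o(1))n}$ by \eqref{eq:fewedges}.

From now on $F$ is a bipartite graph with parts $X$ and $Y$. For $y\in Y$ we write $\Gamma(y)\subset X$ for its $F$-neighborhood, and for a tuple $S$ of elements of $X$ we write $\Gamma(S)\subset Y$ for the set of common $F$-neighbors of its coordinates.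

\section{Alternating signs and Ramsey's theorem}\label{sec:short}

\subsection{A private vertex for every $r$-set}

A natural source of about $a^r$ traces on a set $A$ of size $a$ is one vertex $y_S$ for each $r$-subset $S$ of $A$, whose trace records $S$. We can prescribe the adjacency between $y_S$ and $S$ if these pairs lie in the shattered graph $F$. So we need a set $A$ all of whose $r$-subsets have many common neighbors in $F$. If $F$ has edge density $N^{-\epsilon}$, an average $r$-tuple has about $N^{1-r\epsilon}$ common neighbors, and this is where the condition $\epsilon<1/r$ enters. Many tuples may be far below average, but such tuples rarely lie inside a neighborhood $\Gamma(y)$, so we look for $A$ there.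

\begin{lemma}\label{lem:embed}
Let $a\ge r\ge2$ be integers and $0<\epsilon<1/r$, and let $N$ be large in terms of $a,r,\epsilon$. Suppose that $|X|,|Y|\le N$ and that $F$ has $e_0\ge N^{2-\epsilon}/(5\log_2N)$ edges. Then there are a set $A\subset X$ with $|A|=a$ and distinct vertices $y_S\in Y$, one for each $r$-subset $S$ of $A$, such that $y_S$ is joined in $F$ to every element of $S$.
\end{lemma}

\begin{proof}
Let $q=\binom ar$. Call $S\in X^r$ \emph{poor} if $|\Gamma(S)|<q$, and let $p(y)$ be the number of poor tuples in $\Gamma(y)^r$. A tuple $S$ lies in $\Gamma(y)^r$ exactly when $y\in\Gamma(S)$, so $\sum_yp(y)=\sum_{S\text{ poor}}|\Gamma(S)|\le qN^r$. By convexity of $x\mapsto x^r$,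
\[
\sum_y|\Gamma(y)|^r\ge|Y|^{1-r}e_0^r\ge N^{1-r}e_0^r\ge N^{r+(1-r\epsilon)-o(1)}.
\]
As $1-r\epsilon>0$, this exceeds $4a^rqN^r+(4a^2)^rN$ for large $N$, so
\[
\sum_y\bigl(|\Gamma(y)|^r-4a^rp(y)-(4a^2)^r\bigr)>0 .
\]
Some $y_0$ contributes a positive term, so $|\Gamma(y_0)|>4a^2$ and $p(y_0)<|\Gamma(y_0)|^r/(4a^r)$. Choose $x_1,\dots,x_a$ independently and uniformly from $\Gamma(y_0)$. Two of them coincide with probability at most $\binom a2/(4a^2)\le\frac18$. For each $i_1<\dots<i_r$ the tuple $(x_{i_1},\dots,x_{i_r})$ is uniform in $\Gamma(y_0)^r$, so some such tuple is poor with probability at most $\binom ar/(4a^r)\le\frac14$. Hence for some choice the set $A=\{x_1,\dots,x_a\}$ has $a$ elements and each of its $q$ subsets of size $r$ has at least $q$ common neighbors. Choose the $y_S$ one at a time, each different from the at most $q-1$ earlier ones.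
\end{proof}

If $|\mathcal P^N|\ge2^{N^{2-\epsilon}}$ and $N$ is large, Lemma~\ref{lem:shatter} gives a shattered $F$ with at least $\frac12\lfloor N^{2-\epsilon}/(2\log_2N)\rfloor\ge N^{2-\epsilon}/(5\log_2N)$ edges, so Lemma~\ref{lem:embed} applies to it.

\begin{example}[monotone properties]\label{ex:monotone}
Let $\mathcal P$ be monotone with $|\mathcal P^N|\ge2^{N^{2-\epsilon}}$ infinitely often, $\epsilon<1/r$. Take $G\in\mathcal P^N$ containing all edges of $F$, and delete every edge except those from $y_S$ to $S$. The result is in $\mathcal P$, and the trace of $y_S$ on $A$ is $S$. So $\pi_{\mathcal P}(a)\ge\binom ar$ for all $a\ge r$, and Lemma~\ref{lem:trace} gives $|\mathcal P^n|\ge n^{(r+o(1))n}$.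
\end{example}

For a hereditary property we cannot delete edges. We choose $G(s,y_S)$ for $s\in S$, and the values $G(x,y_S)$ for $x\in A\setminus S$ are then filled in beyond our control. If we join $y_S$ to all of $S$, it may be joined to all of $A$; if we join it to no element of $S$, it may have no neighbor in $A$. Either way there is a single trace.

\subsection{The case $r=2$}

Mixed signs cannot be hidden in this way. Order $A$, and for $S=\{s_1<s_2\}$ prescribe $G(s_1,y_S)=1$ and $G(s_2,y_S)=0$. Suppose that the uncontrolled values are as regular as possible: $G(x,y_S)$ equals $\sigma_0$ for $x<s_1$, $\sigma_1$ for $s_1<x<s_2$, and $\sigma_2$ for $x>s_2$, with $\sigma_0,\sigma_1,\sigma_2$ independent of $S$. Ramsey's theorem will produce this situation on a large subset of $A$. Split $A$ into a lower half $J_1$ and an upper half $J_2$, and take $s_1\in J_1$, $s_2\in J_2$. The trace of $y_S$, written as a word, is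
\[
\underbrace{\sigma_0\cdots\sigma_0\;1\;\sigma_1\cdots\sigma_1}_{J_1}\ \ \underbrace{\sigma_1\cdots\sigma_1\;0\;\sigma_2\cdots\sigma_2}_{J_2}.
\]
The value $\sigma_1$ differs from one of the two prescribed signs. If $\sigma_1=0$, then $s_1$ is the position of the last $1$ in $J_1$. If $\sigma_1=1$, then $s_2$ is the position of the first $0$ in $J_2$. In both cases one of the two elements can be read off, and there are at least $|A|/2$ traces. This linear bound is too weak for Lemma~\ref{lem:trace}, but $k$ such pairs side by side give the exponent $k$.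

\subsection{Proof of Theorem~\ref{thm:short} and Corollary~\ref{cor:conj}}

We use Ramsey's theorem for hypergraphs: given $j$, $\chi$ and $b$, there is $a$ such that for every coloring of the $j$-subsets of an $a$-element set with $\chi$ colors, some $b$-element subset has all its $j$-subsets of one color.

\begin{proof}[Proof of Theorem~\ref{thm:short}]
Put $r=2k$, so that $\epsilon<1/r$. Fix $u\ge2$, and let $a$ be given by Ramsey's theorem for $j=r+1$, $\chi=2^{r+1}$, $b=ru$. Take $N$ large with $|\mathcal P^N|\ge2^{N^{2-\epsilon}}$, a shattered graph $F$ as above, and $A$ and the $y_S$ from Lemma~\ref{lem:embed}. Fix a linear order on $A$.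

The pairs $sy_S$ with $s\in S$ are distinct edges of $F$, because the $y_S$ are distinct. So there is $G\in\mathcal P^N$ such that, for each $S=\{s_1<\dots<s_r\}$, we have $G(s_i,y_S)=1$ for odd $i$ and $G(s_i,y_S)=0$ for even $i$. Color each $(r+1)$-subset $W=\{w_0<\dots<w_r\}$ of $A$ by the vector $\bigl(G(w_j,y_{W\setminus\{w_j\}})\bigr)_{j=0}^r$. There is $A'\subset A$ with $|A'|=ru$ on which the color is a constant $(\sigma_0,\dots,\sigma_r)$. If $S\subset A'$ is an $r$-set and $x\in A'\setminus S$ exceeds exactly $j$ elements of $S$, then $x=w_j$ in $W=S\cup\{x\}$, and so $G(x,y_S)=\sigma_j$.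

Split $A'$ into consecutive intervals $J_1<\dots<J_r$ of size $u$, and consider sets $S$ with $s_i\in J_i$ for all $i$. On $J_i$ the function $G(\cdot,y_S)$ equals $\sigma_{i-1}$ before $s_i$ and $\sigma_i$ after $s_i$. Let $1\le p\le k$. If $\sigma_{2p-1}=0$, then $s_{2p-1}$ is the last neighbor of $y_S$ in $J_{2p-1}$; put $i_p=2p-1$. If $\sigma_{2p-1}=1$, then $s_{2p}$ is the first non-neighbor of $y_S$ in $J_{2p}$; put $i_p=2p$. The indices $i_1,\dots,i_k$ do not depend on $S$, and the trace of $y_S$ on $A'$ determines $s_{i_1},\dots,s_{i_k}$. These range independently over sets of size $u$, so there are at least $u^k$ traces.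

Thus $\pi_{\mathcal P}(ru)\ge u^k$ for all $u\ge2$, hence $\pi_{\mathcal P}(b)\ge\lfloor b/r\rfloor^k=b^{k-o(1)}$. Since $k\ge2$, Lemma~\ref{lem:trace} applies.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
For Part~1 let $k=\lceil c\rceil\ge2$ and $\epsilon=\frac1{4k}<\frac1{2k}$. Theorem~\ref{thm:short} gives $\lambda(\mathcal P)\ge k\ge c$. For Part~2 let $k=\lfloor d\rfloor+1\ge2$, so $k>d$, and $\delta=\frac1{2k}$. If the conclusion fails, then for some $\eta>0$, which we may take smaller than $\delta$, we have $|\mathcal P^n|\ge2^{n^{2-(\delta-\eta)}}$ infinitely often. Theorem~\ref{thm:short} with $\epsilon=\delta-\eta$ gives $\lambda(\mathcal P)\ge k>d$, so the hypothesis fails.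
\end{proof}

\begin{remark}\label{rem:factor}
No other fixed pattern $G(s_i,y_S)=\tau_i$ avoids the factor $2$ in this argument. Some value $v$ is taken by at least half of the $\tau_i$. Nothing excludes $\sigma_0=\dots=\sigma_r=v$, and then the trace of $y_S$ on $A'$ is determined by the at most $r/2$ elements $s_i$ with $\tau_i\ne v$.
\end{remark}

\section{Random signs and the sharp exponent}\label{sec:sharp}

Fix $r\ge2$ and let $\mathcal P$ satisfy the hypothesis of Theorem~\ref{thm:sharp}. We prove the following.

\begin{proposition}\label{prop:traces}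
There is $a_0=a_0(r)$ such that for all integers $a\ge a_0$,
\[
\pi_{\mathcal P}(2a)\ge\frac{2^{-r-3}\binom ar}{(r+252\,r\ln a)^r}.
\]
\end{proposition}

It gives $\pi_{\mathcal P}(b)\ge\pi_{\mathcal P}(2\lfloor b/2\rfloor)\ge b^{r-o(1)}$, and Theorem~\ref{thm:sharp} follows from Lemma~\ref{lem:trace}.

\subsection{The idea}

Let $G\in\mathcal P$, let $X_0\subset X$, and for $y\in Y$ let $B_y\colon X_0\to\{0,1\}$, $B_y(x)=G(x,y)$, be the \emph{row} of $y$. Let $\rho=4r\ln a/a$, and sample $a$ random points $x_1,\dots,x_a$ of $X_0$. Two extreme situations are easy to understand. If $a^r$ rows differ pairwise on more than a fraction $\rho$ of $X_0$, the sample separates them all, and we have $a^r$ traces. Suppose instead that every row is within $\rho$ of one function $B$, the \emph{background}; Example~\ref{ex:monotone} is of this kind, with $B=0$. If $I\subset[a]$ is an $r$-set and $y$ is a vertex with $G(x_l,y)\ne B(x_l)$ for all $l\in I$, then the set of indices where the trace of $y$ disagrees with $B$ contains $I$ and typically only $O(\rho a)=O(\ln a)$ further indices. So the trace determines $I$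 up to $O(\ln a)^r$ possibilities, and there are about $a^r/(\ln a)^r$ traces, provided that many $I$ have such a $y$.

Three difficulties remain. First, the background is unknown when the signs are chosen; this defeated the fixed patterns in Remark~\ref{rem:factor}. We give each $r$-tuple many common neighbors instead of one, and choose all signs at random. For a fixed $B$, a fraction about $2^{-r}$ of the pairs $(S,y)$ with $y\in\Gamma(S)$ then have signs opposite to $B$ on all of $S$, and we need this with probability so high that it holds for all $2^{|X_0|}$ functions $B$ at once (Lemma~\ref{lem:signs}). Sections~\ref{sub:reg} and~\ref{sub:y0} prepare $F$ and $X_0$ for this union bound. Second, between the two extremes there are up to $a^r$ backgrounds, so the exceptional set for each must be smaller than a fraction $a^{-r}$ of the whole. Third, the background of $y$ must be recognizable from the trace of $y$; a second sample of $a$ points serves this purpose.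

We use three standard inequalities. Let $Z$ be a sum of independent indicator variables with mean $\mu$. The Chernoff bounds give
\begin{align}
\Pr(Z\ge3\mu')&\le(e^2/27)^{\mu'}\le e^{-\mu'}&&\text{for }\mu'\ge\mu,\label{eq:upper}\\
\Pr(Z\le(1-\theta)\mu)&\le e^{-\theta^2\mu/2}&&\text{for }0<\theta<1;\label{eq:lower}
\end{align}
\eqref{eq:upper} follows from $\mathbb E\,3^Z\le e^{2\mu}$, Markov's inequality and $e^3<27$. McDiarmid's bounded-differences inequality states: if $\varphi$ is a function of independent random variables, and changing the $i$th variable changes $\varphi$ by at most $c_i$, then for $\theta>0$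
\begin{equation}\label{eq:mcd}
\Pr(\varphi\le\mathbb E\varphi-\theta)\le\exp\Bigl(-2\theta^2\Big/\sum_ic_i^2\Bigr).
\end{equation}

The parameters are chosen in the order $r,a,N$. Fix $a$, and let $N$, as large as needed in terms of $r$ and $a$, satisfy $|\mathcal P^N|\ge2^{N^{2-1/r}(\log_2N)^8}$. Put $\ell=\lfloor\log_2N\rfloor+1$.

\subsection{Regularizing the shattered graph}\label{sub:reg}

We want all neighborhoods $\Gamma(y)$ to have the same size $m$, and no vertex of $X$ to have much more than the average degree. Both can be had at the cost of powers of $\ell$.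

\begin{lemma}\label{lem:reg}
There are constants $C_1,C_2>0$ depending only on $r$ such that, for $N$ large, $\mathcal P^N$ shatters a bipartite graph $F$ with parts $X,Y$ of sizes $n_1,n_2$ in which every $y\in Y$ has degree exactly $m\ge8r^2$, every $x\in X$ has degree at most $D$, and the number $t=n_2m^r/(8n_1^r)$ satisfies
\begin{equation}\label{eq:params}
t\ge C_1\ell^{3r},\qquad\frac D{tm}\le C_2\ell^{-2}.
\end{equation}
\end{lemma}

The average of $|\Gamma(S)|$ over $S\in X^r$ is $n_2m^r/n_1^r=8t$, so $t$ is the natural threshold for having many common neighbors.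

\begin{proof}
Lemma~\ref{lem:shatter} gives a shattered bipartite graph $F_0$ with $e_0\ge C_0N^{2-1/r}\ell^7$ edges, where $C_0>0$ is a constant. The nonzero degrees in $F_0$ lie in $[1,2^\ell)$, so each side splits into at most $\ell$ classes according to the interval $[2^i,2^{i+1})$ that contains the degree. Some class $X$ on the first side, with degrees in $[2^i,2^{i+1})$, and some class $Y'$ on the second side, with degrees in $[2^j,2^{j+1})$, are joined by $e_1\ge e_0/\ell^2$ edges. Counting degrees gives $n_12^i\le e_0$ and $|Y'|2^j\le e_0$, where $n_1=|X|$. Put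
\[
D=2^{i+1}\le2e_0/n_1,\qquad m=\lceil e_1/(2|Y'|)\rceil,
\]
and let $Y$ be the set of $y\in Y'$ with at least $m$ neighbors in $X$. Each vertex of $Y'\setminus Y$ has at most $m-1<e_1/(2|Y'|)$ neighbors in $X$, so more than $e_1/2$ edges join $X$ to $Y$. As degrees in $Y$ are below $2^{j+1}$, we get $n_2=|Y|\ge e_1/2^{j+2}$ and
\begin{equation}\label{eq:n2m}
n_2m\ge\frac{e_1^2}{8\cdot2^j|Y'|}\ge\frac{e_1^2}{8e_0}\ge\frac{e_0}{8\ell^4}.
\end{equation}
Let $F$ consist of $m$ edges from each $y\in Y$ to $X$. It is shattered, and degrees in $X$ are at most $D$.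

Let $C=C_0/8$. By \eqref{eq:n2m}, $n_2m\ge CN^{2-1/r}\ell^3$, and $n_2\le N$ gives $m\ge CN^{1-1/r}\ell^3$, which exceeds $8r^2$ for large $N$. Since $n_1\le N$ and $2-\frac1r+(r-1)(1-\frac1r)-r=0$,
\[
t=\frac{(n_2m)\,m^{r-1}}{8n_1^r}\ge\frac{C^r}8\,\ell^{3r}.
\]
Using $D\le2e_0/n_1$, then \eqref{eq:n2m}, then $m^r\ge C^rN^{r-1}\ell^{3r}$,
\[
\frac D{tm}=\frac{8Dn_1^r}{n_2m^{r+1}}\le\frac{16e_0n_1^{r-1}}{(n_2m)\,m^r}\le\frac{128\,\ell^4N^{r-1}}{m^r}\le\frac{128}{C^r}\,\ell^{4-3r},
\]
and $4-3r\le-2$.
\end{proof}

\subsection{Choosing the ground set}\label{sub:y0}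

As in Lemma~\ref{lem:embed}, the ground set is a neighborhood $X_0=\Gamma(y_0)$. Most $r$-tuples in it will have many common neighbors, and it carries only $2^m$ backgrounds. Call $S\in X^r$ \emph{rich} if its coordinates are distinct and $|\Gamma(S)|\ge t$, and let $\mathcal R$ be the set of rich tuples. For $y_0,y\in Y$ and $s\in X$ put $U(y_0,y)=\Gamma(y_0)\cap\Gamma(y)$ and
\[
w(y_0,y)=\sum_{S\in\mathcal R\cap U(y_0,y)^r}\frac1{|\Gamma(S)|},\qquad w_s(y_0,y)=\sum_{\substack{S\in\mathcal R\cap U(y_0,y)^r\\ s\in S}}\frac1{|\Gamma(S)|},
\]
where $s\in S$ means that $s$ is a coordinate of $S$. These weights describe the following \emph{experiment}: choose $S$ uniformly in $\Gamma(y_0)^r$ and, if $S$ is rich, choose $y$ uniformly in $\Gamma(S)$. The outcome $(S,y)$ has probability $m^{-r}/|\Gamma(S)|$, so a given $y$ is chosen with probability $m^{-r}w(y_0,y)$, and $w_s/w$ is the conditional probability that $s\in S$ given $y$. At most $r|U(y_0,y)|^{r-1}$ tuples in $U(y_0,y)^r$ contain $s$, so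
\begin{equation}\label{eq:ws}
w_s(y_0,y)\le r\,|U(y_0,y)|^{r-1}/t .
\end{equation}

If a single $s$ occurred in most tuples that lead to $y$, the one sign $\xi(sy)$ could spoil them all. So let $\kappa=\ell^{-3/2}$ and call the pair $(y_0,y)$ \emph{spread} if $w(y_0,y)>0$ and $w_s(y_0,y)\le\kappa\,w(y_0,y)$ for all $s$. The value of $\kappa$ is a compromise: Lemma~\ref{lem:y0} needs $1/\kappa$ much smaller than $tm/D\ge\ell^2/C_2$, and Lemma~\ref{lem:signs} needs $1/\kappa$ much larger than $\ln N$. The power of the logarithm in Theorem~\ref{thm:sharp} makes room between these two bounds.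

\begin{lemma}\label{lem:y0}
For $N$ large there is $y_0\in Y$ such that the set $Y_1$ of all $y$ with $(y_0,y)$ spread satisfies $\sum_{y\in Y_1}w(y_0,y)\ge\frac58m^r$.
\end{lemma}

\begin{proof}
There are $n_2m^r$ pairs $(y_0,S)$ with $S\in\Gamma(y_0)^r$. Those with $|\Gamma(S)|<t$ number at most $n_1^rt=n_2m^r/8$. Those where $S$ has a repeated coordinate number at most $r^2n_2m^{r-1}\le n_2m^r/8$, as $m\ge8r^2$. A rich $S\in\Gamma(y_0)^r$ contributes $1/|\Gamma(S)|$ to $w(y_0,y)$ for each $y\in\Gamma(S)$, in total $1$. Therefore
\[
\sum_{y_0,y}w(y_0,y)=\bigl|\{(y_0,S):S\in\mathcal R\cap\Gamma(y_0)^r\}\bigr|\ge\tfrac34n_2m^r .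
\]
For fixed $y$, count the pairs $(y_0,S')$ with $S'\in U(y_0,y)^{r-1}$. Since $r\ge2$, a tuple $S'$ has at least one coordinate, so $|\Gamma(S')|\le D$ and
\[
\sum_{y_0}|U(y_0,y)|^{r-1}=\sum_{S'\in\Gamma(y)^{r-1}}|\Gamma(S')|\le m^{r-1}D .
\]
A pair that is not spread has $w=0$ or $w<w_s/\kappa$ for some $s$. By \eqref{eq:ws} and \eqref{eq:params}, the total weight of such pairs is at most
\[
\frac r{\kappa t}\sum_{y}\sum_{y_0}|U(y_0,y)|^{r-1}\le\frac{rD}{\kappa tm}\,n_2m^r\le rC_2\ell^{-1/2}n_2m^r\le\tfrac18n_2m^r
\]
for large $N$. The spread pairs thus have total weight at least $\frac58n_2m^r$, and we average over the $n_2$ choices of $y_0$.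
\end{proof}

Fix this $y_0$, put $X_0=\Gamma(y_0)$, so $|X_0|=m$, and omit $y_0$ from $U$, $w$ and $w_s$.

\subsection{Signs that oppose every background}

For signs $\xi\colon F\to\{0,1\}$, a vertex $y\in Y_1$ and a function $B\colon X_0\to\{0,1\}$ put
\[
\varphi_y(B)=\frac1{w(y)}\sum_{S\in\mathcal R\cap U(y)^r}\frac1{|\Gamma(S)|}\,\mathbf 1\bigl[\xi(sy)\ne B(s)\text{ for all }s\in S\bigr].
\]
In the experiment, this is the conditional probability, given $y$, that the signs at $y$ oppose $B$ on all of $S$.

\begin{lemma}\label{lem:signs}
For $N$ large in terms of $r$ and $a$ there is $\xi\colon F\to\{0,1\}$ such that every $B\colon X_0\to\{0,1\}$ satisfies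
\begin{equation}\label{eq:signs}
\sum_{y\in Y_1:\ \varphi_y(B)\le2^{-r-1}}w(y)\le\frac{m^r}{8a^r}.
\end{equation}
\end{lemma}

\begin{proof}
Let $\xi$ be uniformly random and fix $B$. A rich tuple has $r$ distinct coordinates, so $\mathbb E\varphi_y(B)=2^{-r}$ and $\sum_sw_s(y)=r\,w(y)$. Changing $\xi(sy)$ changes $\varphi_y(B)$ by at most $c_s=w_s(y)/w(y)$. With $\kappa_y=\max_sc_s$ we have $\sum_sc_s^2\le\kappa_y\sum_sc_s=r\kappa_y$. Let $\iota_y$ be the indicator of the event $\varphi_y(B)\le2^{-r-1}$. By \eqref{eq:mcd} with $\theta=2^{-r-1}$,
\[
\Pr(\iota_y=1)\le e^{-\gamma/\kappa_y},\qquad\gamma=2^{-2r-1}/r .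
\]
We have two lower bounds for $1/\kappa_y$. Since $y\in Y_1$, $1/\kappa_y\ge1/\kappa=\ell^{3/2}$. By \eqref{eq:ws} and $|U(y)|\le m$,
\[
\frac1{\kappa_y}\ge\beta_y:=\frac{t\,w(y)}{rm^{r-1}} .
\]
The first bound says that every vertex rarely fails. The second says that a vertex of large weight fails with probability exponentially small in its weight, which is what an exponential moment of the weighted sum requires. The variable $\iota_y$ depends only on the signs of edges at $y$, so the $\iota_y$ are independent. Using $\beta_y\le1/\kappa_y$ and then $1/\kappa_y\ge\ell^{3/2}$,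
\[
\mathbb E\exp\Bigl(\frac\gamma2\sum_{y\in Y_1}\beta_y\iota_y\Bigr)\le\prod_{y\in Y_1}\bigl(1+e^{\gamma\beta_y/2-\gamma/\kappa_y}\bigr)\le\prod_{y\in Y_1}\bigl(1+e^{-\gamma/(2\kappa_y)}\bigr)\le\exp\bigl(Ne^{-\gamma\ell^{3/2}/2}\bigr)\le2
\]
for large $N$, because $\ell^{3/2}/\ln N\to\infty$. Failure of \eqref{eq:signs} means $\sum_y\beta_y\iota_y>tm/(8ra^r)$, and by Markov's inequality this has probability at most $2\exp\bigl(-\gamma tm/(16ra^r)\bigr)$. There are $2^m$ functions $B$. By \eqref{eq:params}, $t\to\infty$ as $N\to\infty$ while $r$ and $a$ are fixed, so $2^{m+1}\exp\bigl(-\gamma tm/(16ra^r)\bigr)<1$ for large $N$.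
\end{proof}

\subsection{Counting traces}

\begin{proof}[Proof of Proposition~\ref{prop:traces}]
Let $\rho=4r\ln a/a$, so that $e^{-\rho a}=a^{-4r}$. Let $a_0\ge r$ be such that $\rho<1$ and $3a^{-2r}\le2^{-r-3}$ for $a\ge a_0$. Take $\xi$ from Lemma~\ref{lem:signs} and $G\in\mathcal P^N$ with $G(x,y)=\xi(xy)$ for $xy\in F$. For $y\in Y$ let $B_y(x)=G(x,y)$, $x\in X_0$, and for $B,B'\colon X_0\to\{0,1\}$ let $\operatorname{dist}(B,B')$ be the fraction of $x\in X_0$ with $B(x)\ne B'(x)$. Let $B_1,\dots,B_K$ be a maximal family of rows $B_y$, $y\in Y$, at pairwise distance greater than $\rho$. Since $Y$ is disjoint from $X_0$, rows that differ on a set $A\subset X_0$ give distinct traces on $A$.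

\medskip
\noindent\emph{Case 1: $K\ge a^r$.} Take $a$ independent uniform points of $X_0$. The expected number of pairs among $B_1,\dots,B_{a^r}$ that agree at all these points is at most $\frac12a^{2r}(1-\rho)^a\le\frac12a^{-2r}<1$. So some set of at most $a$ points carries $a^r$ traces, which is more than required.

\medskip
\noindent\emph{Case 2: $K<a^r$.} By maximality, every $y\in Y$ has an index $i(y)$ with $\operatorname{dist}(B_y,B_{i(y)})\le\rho$. Take independent uniform points $x_1,\dots,x_{2a}\in X_0$. Let $f_y=(B_y(x_l))_{l\le2a}$, and let $T$ be the number of distinct vectors $f_y$, $y\in Y$. Then $\pi_{\mathcal P}(2a)\ge T$.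

\smallskip
\noindent\emph{Recognizing the background.} The index $i(y)$ is not determined by $f_y$, so we replace it by an estimate made from the second half of the sample. Let $\operatorname{ham}(B,B')$ be the number of $l$ with $a<l\le2a$ and $B(x_l)\ne B'(x_l)$; it is binomial with mean $a\operatorname{dist}(B,B')$. Let $J(y)$ be the least index $j\in[K]$ that minimizes $\operatorname{ham}(B_y,B_j)$. For given sample points, $J(y)$ is determined by $f_y$; and the map $J\colon Y\to[K]$ depends only on $x_{a+1},\dots,x_{2a}$.

Call $y$ \emph{typical} if $\operatorname{ham}(B_y,B_{i(y)})\le3\rho a$. By \eqref{eq:upper} with $\mu'=\rho a$, a fixed $y$ is not typical with probability at most $a^{-4r}$. Let $\mathcal E$ be the event that $\operatorname{ham}(B_i,B_j)>6\rho a$ whenever $\operatorname{dist}(B_i,B_j)>20\rho$. For such a pair the mean $\mu$ exceeds $20\rho a$ and $6\rho a<0.3\mu$, so \eqref{eq:lower} with $\theta=0.7$ bounds the probability of failure by $e^{-4.9\rho a}\le a^{-4r}$. There are fewer than $a^{2r}$ pairs, so $\Pr(\mathcal E^c)\le a^{-2r}$. We claim that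
\begin{equation}\label{eq:J}
\mathcal E\text{ holds and }y\text{ is typical}\quad\Longrightarrow\quad\operatorname{dist}(B_y,B_{J(y)})\le21\rho .
\end{equation}
Indeed, $\operatorname{ham}(B_y,B_{J(y)})\le\operatorname{ham}(B_y,B_{i(y)})\le3\rho a$ by the choice of $J(y)$. So $\operatorname{ham}(B_{i(y)},B_{J(y)})\le6\rho a$, the event $\mathcal E$ gives $\operatorname{dist}(B_{i(y)},B_{J(y)})\le20\rho$, and the triangle inequality gives \eqref{eq:J}.

\smallskip
\noindent\emph{Decoding.} For an $r$-set $I\subset[a]$ let $S_I=(x_l)_{l\in I}$, in increasing order of $l$. Call $I$ \emph{successful} if some $y\in\Gamma(S_I)$, a \emph{witness}, satisfies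
\begin{itemize}
\item[(i)] $\xi(x_ly)\ne B_{J(y)}(x_l)$ for all $l\in I$, and
\item[(ii)] $B_y(x_l)\ne B_{J(y)}(x_l)$ for at most $63\rho a$ indices $l\in[a]\setminus I$.
\end{itemize}
Fix the sample, let $I$ be successful with witness $y$, and let $f=f_y$. The vector $f$ determines $J(y)$ and hence the set $Q(f)=\{l\le a:f(l)\ne B_{J(y)}(x_l)\}$. For $l\in I$ the pair $x_ly$ is in $F$, so $f(l)=G(x_l,y)=\xi(x_ly)$, and (i) gives $I\subset Q(f)$. By (ii), $|Q(f)|\le z:=r+63\rho a=r+252\,r\ln a$. So each vector $f$ arises from witnesses of at most $z^r$ successful sets, and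
\begin{equation}\label{eq:decode}
T\ge z^{-r}\cdot|\{I:I\text{ successful}\}| .
\end{equation}

\smallskip
\noindent\emph{Probability of success.} Fix $I$. The tuple $S=S_I$ is uniform in $X_0^r$. If it is rich, choose $y$ uniformly in $\Gamma(S)$ with additional independent randomness. Then $(S,y)$ is an outcome of the experiment of Section~\ref{sub:y0}, and it is independent of all $x_l$ with $l\notin I$.

Condition on $x_{a+1},\dots,x_{2a}$, which fixes the map $J$. Let $\mathcal A$ be the event that $S$ is rich, $y\in Y_1$ and (i) holds. Its conditional probability is $m^{-r}\sum_{y\in Y_1}w(y)\varphi_y(B_{J(y)})$. Discard every $y\in Y_1$ with $\varphi_y(B_j)\le2^{-r-1}$ for some $j\le K$. By \eqref{eq:signs}, applied to $B_1,\dots,B_K$, the discarded weight is at most $Km^r/(8a^r)\le m^r/8$. By Lemma~\ref{lem:y0} a weight of at least $\frac58m^r-\frac18m^r=\frac12m^r$ remains, so $\Pr(\mathcal A)\ge2^{-r-2}$, conditionally and hence unconditionally.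

Three events can prevent $y$ from being a witness when $\mathcal A$ holds. The first is $\mathcal E^c$, of probability at most $a^{-2r}$. The second is that $S$ is rich and $y$ is not typical; it has probability at most $a^{-4r}$, because $(S,y)$ is independent of the second half of the sample. The third is that $S$ is rich, $\operatorname{dist}(B_y,B_{J(y)})\le21\rho$, and (ii) fails. Given $S$, $y$ and $x_{a+1},\dots,x_{2a}$, the points $x_l$ with $l\in[a]\setminus I$ are still independent and uniform, so the number of indices counted in (ii) is binomial with mean at most $21\rho a$. By \eqref{eq:upper} with $\mu'=21\rho a$, the third event has probability at most $a^{-4r}$. If $\mathcal A$ holds and none of the three events occurs, then \eqref{eq:J} gives $\operatorname{dist}(B_y,B_{J(y)})\le21\rho$, so (ii) holds and $y$ is a witness. Therefore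
\[
\Pr(I\text{ successful})\ge2^{-r-2}-3a^{-2r}\ge2^{-r-3}.
\]
The expected number of successful sets is at least $2^{-r-3}\binom ar$, so some sample has at least that many, and \eqref{eq:decode} completes the proof of Proposition~\ref{prop:traces}, and with it of Theorem~\ref{thm:sharp}.
\end{proof}

\section{The critical exponents}\label{sec:thresholds}

\begin{proof}[Proof of Corollary~\ref{cor:thresholds}]
\emph{Lower bounds.} Theorem~\ref{thm:sharp} with $r=\lceil c\rceil\ge2$ shows that every positive $\epsilon<1/\lceil c\rceil$ is valid for $c$. For $\delta^*$, put $r=\lfloor d\rfloor+1\ge2$. If $\lambda(\mathcal P)\le d<r$, the conclusion of Theorem~\ref{thm:sharp} fails, so its hypothesis fails: $|\mathcal P^n|<2^{n^{2-1/r}(\log_2n)^8}=2^{n^{2-1/r+o(1)}}$ for all large $n$. Thus $\delta=1/r$ is valid for $d$.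

\emph{Upper bounds.} Let $\epsilon>1/c$. Choose $\epsilon'<1$ with $1/c<\epsilon'\le\epsilon$, and $c'$ with $1/\epsilon'<c'<c$; then $c'>1$. Proposition~\ref{prop:osc} for $(c',\epsilon')$ gives $\mathcal P$ with $|\mathcal P^n|\ge2^{n^{2-\epsilon'}}\ge2^{n^{2-\epsilon}}$ infinitely often and $\lambda(\mathcal P)\le c'<c$. So $\epsilon$ is not valid for $c$. Let $\delta>1/d$, and choose $\epsilon$ with $1/d<\epsilon<\min(\delta,1)$. Proposition~\ref{prop:osc} for $(d,\epsilon)$ gives $\mathcal P$ with $\lambda(\mathcal P)\le d$ and $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ infinitely often. With $0<\eta<\delta-\epsilon$, the bound $|\mathcal P^n|\le2^{n^{2-\delta+\eta}}$ fails infinitely often, so $\delta$ is not valid for $d$.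
\end{proof}

\begin{thebibliography}{1}

\bibitem{ejc}
Europ. J. Combinatorics (2001) \textbf{22}, 277--289, doi:10.1006/eujc.2000.0476,
\texttt{https://core.ac.uk/download/pdf/82806507.pdf}.

\end{thebibliography}
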